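# The degree of probabilistic polynomials for AND over the reals

## 1. Logarithmic degree is necessary and sufficient

Throughout, $\log=\log_2$, $\ln$ is the natural logarithm, $[n]=\{1,\dots,n\}$, and $\mathrm{AND}_n$ is the AND function on $n\ge 1$ inputs, with $0$ for "false" and $1$ for "true".

**Theorem B.** Let $d_\varepsilon(n)$ be the least degree of a probabilistic polynomial over $\mathbb R$ computing $\mathrm{AND}_n$ with error $\le\varepsilon$.

1. For every $\varepsilon<\frac12$: $\;d_\varepsilon(n)\ge\max\bigl\{1,\ \frac{1-2\varepsilon}{34}\ln\frac{n+1}{2}\bigr\}$.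
2. For $\frac13\le\varepsilon<\frac12$: $\;d_\varepsilon(n)\le 6\lceil 3(1-2\varepsilon)(\lfloor\log n\rfloor+1)\rceil$.

In particular $\frac1{102}\ln\frac{n+1}2\le d_{1/3}(n)\le 6\lfloor\log n\rfloor+6$, so $d_{1/3}(n)=\Theta(\log n)$. Also $d_\varepsilon(n)=\Theta(1+(1-2\varepsilon)\log n)$ uniformly in $\varepsilon\in[\frac13,\frac12)$, and $d_\varepsilon(n)=\Theta_\varepsilon(\log n)$ for each fixed $\varepsilon\in(0,\frac12)$. All this holds over any integral domain of characteristic $0$.

Here are the words in the statement.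

**Definition.** Let $R$ be a commutative ring. A *probabilistic polynomial* over $R$ in $x_1,\dots,x_n$ is a probability distribution $\mathcal P$ over polynomials $P\in R[x_1,\dots,x_n]$. It *computes* $f:\{0,1\}^n\to\{0,1\}$ *with error* $\varepsilon$ if for every $x\in\{0,1\}^n$
$$\Pr_{P\sim\mathcal P}[P(x)\ne f(x)]\le\varepsilon .$$
Its *degree* is the maximum degree of a polynomial in its support.

The order of quantifiers matters: the distribution must be good at every fixed input. No single polynomial in the support has to be right on many inputs in any particular sense. Note also that a wrong output may be any ring element.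

The question comes from the paper "Sparsity Lower Bounds for Probabilistic Polynomials" (https://drops.dagstuhl.de/storage/00lipics/lipics-vol325-itcs2025/LIPIcs.ITCS.2025.3/LIPIcs.ITCS.2025.3.pdf). As posed, it contrasts two facts. Over a fixed finite field, constant degree suffices for constant error. Over $\mathbb R$, the bounds available were $O(\log n)$ from above and $\tilde\Omega(\sqrt{\log n})$ from below. Theorem B says that the upper bound is the truth.

Two normalizations are used all the time. On Boolean inputs $x_i^2=x_i$, so every polynomial may be replaced by a multilinear one without raising its degree or changing its values. Hence *all polynomials below are multilinear*, and we identify subsets of $[n]$ with points of $\{0,1\}^n$. Secondly, replacing $P(x)$ by $P(1-x_1,\dots,1-x_n)$ does not raise the degree and turns $\mathrm{AND}_n$ into $\mathrm{NOR}_n$, the function that is $1$ at the point $0$ and $0$ elsewhere. So in *NOR form* we want a random $Q$ of low degree which equals $1$ at the origin and vanishes, with good probability,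 at each other point.

## 2. Small cases and the upper bound

For $n=1$ the polynomial $1-x_1$ computes NOR exactly. For $n=2$, pick one of $1-x_1$, $1-x_2$, $1-x_1-x_2$ uniformly. The value at $0$ is always $1$, and each of the points $10$, $01$, $11$ is a zero of exactly two of the three. So degree $1$ achieves error $\frac13$.

For $n=3$ degree $1$ still works with error $\frac13$. With probability $\frac13$ each, output the constant $0$, or $1-x_i$ for a uniform $i$, or $1-x_i-x_j$ for a uniform pair. At the origin the output is right with probability $\frac23$. At a point of weight $w$, $1-x_i$ vanishes with probability $\frac w3$, and $1-x_i-x_j$ vanishes with probability $\frac23,\frac23,0$ for $w=1,2,3$. So the success probability is $\frac13+\frac13(\frac13+\frac23)=\frac23$, $\frac13+\frac13(\frac23+\frac23)=\frac79$ and $\frac13+\frac13(1+0)=\frac23$ respectively. We will see in Section 4 that degree $1$ fails for $n\ge 10^5$.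

Over a finite field $\mathbb F_q$ take $\ell=\sum_i a_ix_i$ with uniform $a_i\in\mathbb F_q$. If $x\ne0$ then $\ell(x)$ is uniform in $\mathbb F_q$, so $1-\ell^{q-1}$, which equals $1$ at the origin, vanishes at $x$ with probability $1-\frac1q\ge\frac12$. The product of $t$ independent copies has degree at most $t(q-1)$ and error at most $2^{-t}$, with no dependence on $n$.

Over $\mathbb R$ there is no finite-order trick: a random sum of the ones of $x$ has to hit one exact value. It does so with constant probability if the sum has about one term, and for this the density of the random sum must be about $1/|x|$. We do not know $|x|$, so we try all dyadic densities.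

**Proof of Theorem B, part 2, and the other upper bounds.** Let $\mu_p$ be the product Bernoulli($p$) measure. We shall use, for real $N\ge2$,
$$\Bigl(1-\frac1N\Bigr)^{N-1}\ge\frac1e,\qquad\text{because}\quad\Bigl(1+\frac1{N-1}\Bigr)^{N-1}\le e.\tag{1}$$

**Step 1: a test for each density.** Let $J=\lfloor\log n\rfloor+1$. For $1\le j\le J$ and $1\le r\le t$ let $S_{j,r}\subseteq[n]$ be independent $\mu_{2^{-j}}$ sets and $\ell_{j,r}=\sum_{i\in S_{j,r}}x_i$. Let $x\ne0$, $w=|x|$, $j(x)=\lfloor\log w\rfloor+1\le J$ and $q=2^{-j(x)}$. Then $2^{j(x)-1}\le w<2^{j(x)}$, so $wq\in[\frac12,1)$ and $w\le 1/q$. By (1) with $N=1/q$,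
$$\Pr[\ell_{j(x),r}(x)=1]=wq(1-q)^{w-1}\ge\tfrac12(1-q)^{1/q-1}\ge\tfrac1{2e}.$$

**Step 2: multiply all tests.** The polynomial $\prod_{j\le J,\,r\le t}(1-\ell_{j,r})$ has degree at most $tJ$ and equals $1$ at $0$. At $x\ne0$ already the factors with $j=j(x)$ give a zero, except with probability at most $(1-\frac1{2e})^t$. For $t=6$ this is less than $0.296$. For any fixed $\varepsilon>0$ some constant $t=t(\varepsilon)$ makes it at most $\varepsilon$, so $d_\varepsilon(n)\le t(\varepsilon)(\lfloor\log n\rfloor+1)=O_\varepsilon(\log n)$.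

**Step 3: save degree when $\varepsilon$ is near $\frac12$.** Let $\frac13\le\varepsilon<\frac12$, $\gamma=1-2\varepsilon\in(0,\frac13]$ and $g=\lceil3\gamma J\rceil$, so $1\le g\le J$. With probability $\frac{1-\gamma}2$ output the polynomial $0$. Otherwise choose a uniform $g$-subset $I\subseteq[J]$ and output $\prod_{j\in I}\prod_{r\le6}(1-\ell_{j,r})$, of degree at most $6g$. At the origin we are correct with probability $\frac{1+\gamma}2=1-\varepsilon$. At $x\ne0$ we have $\Pr[j(x)\in I]=g/J\ge3\gamma$, so we are correct with probability at least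
$$\frac{1-\gamma}2+\frac{1+\gamma}2\cdot\frac gJ\cdot0.704\ \ge\ \frac{1-\gamma}2+\frac12\cdot3\gamma\cdot0.704\ \ge\ \frac{1-\gamma}2+\gamma=1-\varepsilon .$$
This is part 2. At $\varepsilon=\frac13$ it reads $6J=6\lfloor\log n\rfloor+6$. $\square$

All these polynomials have integer coefficients, and an integer identity $P(x)=f(x)$ persists in every commutative ring. So the upper bounds hold over any commutative ring.

**Part 1 and part 2 give the $\Theta$ statements.** For fixed $\varepsilon\in(0,\frac12)$, Step 2 and part 1 give $\Theta_\varepsilon(\log n)$. For the uniform statement let $\gamma=1-2\varepsilon\le\frac13$. From above, $6\lceil3\gamma J\rceil\le18\gamma(\log n+1)+6\le 18\gamma\log n+12\le 18(1+\gamma\log n)$. From below, put $A=\frac\gamma{34}\ln\frac{n+1}2\ge\frac{\gamma\ln2}{34}(\log n-1)$. Then $1+\gamma\log n\le1+\gamma+\frac{34}{\ln2}A\le\frac43+49.1\,A\le51\max\{1,A\}$, so part 1 gives $d_\varepsilon(n)\ge\frac1{51}(1+\gamma\log n)$.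

It remains to prove part 1, and its version over domains of characteristic $0$.

## 3. Zero sets of one polynomial at all densities

For a lower bound one averages over a distribution on inputs, and shows that a single $Q$ of low degree with $Q(0)=1$ cannot vanish too often. The natural first choice is $x\sim\mu_p$ for one fixed $p$, for instance the uniform distribution. This cannot work. Let $p\in[2^{-j-1},2^{-j}]$ with $j\ge1$, and let $S_1,\dots,S_t\subseteq[n]$ be disjoint of size $2^j$ (possible when $t2^j\le n$). Each factor of $Q=\prod_{r\le t}(1-\sum_{i\in S_r}x_i)$ vanishes when exactly one element of $S_r$ is present, which by (1) has probability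
$$2^jp(1-p)^{2^j-1}\ge\tfrac12(1-2^{-j})^{2^j-1}\ge\tfrac1{2e}.\tag{2}$$
So $\Pr_{\mu_p}[Q\ne0]\le(1-\frac1{2e})^t$, with degree $t$ independent of $n$. But this $Q$ is tuned to the density $2^{-j}$. We must use all densities together, and we give each dyadic range of $p$ the same weight.

**Definition.** For $Q$ with coefficients in $\mathbb C$ and $Q(0)\ne0$, put
$$\Lambda(Q)=\int_0^{1/2}\Pr_{x\sim\mu_p}[Q(x)=0]\,\frac{dp}{p}.$$

This is finite, since $Q(x)=0$ forces $x\ne0$ and $\Pr_{\mu_p}[x\ne0]\le np$. An interval $[2^{-j-1},2^{-j}]$ has weight $\ln2$, so $\Lambda(Q)$ measures the number of dyadic densities at which $Q$ is often zero.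

Some values can be found by hand. For $Q=1-(x_1+\dots+x_m)$ we get $\Lambda(Q)=\int_0^{1/2}m(1-p)^{m-1}dp=1-2^{-m}$. In general, a full layer $\{|x|=w\}$ of $\{0,1\}^n$ has
$$\int_0^{1}\binom nw p^{w}(1-p)^{n-w}\frac{dp}p=\binom nw\frac{(w-1)!\,(n-w)!}{n!}=\frac1w .\tag{3}$$
So $\prod_{w=1}^d(1-\frac1w\sum_{i\le n}x_i)$, which vanishes on layers $1,\dots,d$, has $\Lambda\le 1+\frac12+\dots+\frac1d$. Much better is to place one linear factor at each dyadic density, and the main estimate says that this is the best possible up to a constant.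

**Theorem A.** If $Q(0)\neq 0$ then $\Lambda(Q)\le 34\deg Q$, for every number $n$ of variables. This is sharp up to the constant: for every $d\ge1$ some $Q$ of degree $d$ with $Q(0)=1$ has $\Lambda(Q)\ge \frac{\ln 2}{2e}d$.

**Proof of sharpness.** Take disjoint $S_1,\dots,S_d$ with $|S_j|=2^j$ and $Q=\prod_{j\le d}(1-\sum_{i\in S_j}x_i)$. Then $Q(0)=1$ and $\deg Q=d$. For $p\in[2^{-j-1},2^{-j}]$, (2) applied to the $j$-th factor gives $\Pr_{\mu_p}[Q=0]\ge\frac1{2e}$. Adding the intervals $j=1,\dots,d$, each of weight $\ln2$, gives the claim. $\square$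

**Theorem A implies part 1 of Theorem B.** Let $\mathcal P$ compute $\mathrm{AND}_n$ with error $\varepsilon<\frac12$ and degree $d$, and let $Q(x)=P(1-x_1,\dots,1-x_n)$ for $P\sim\mathcal P$.

**Step 1: one fixed input.** For each $x\ne0$, the events $Q(0)\ne1$ and $Q(x)\ne0$ have probability at most $\varepsilon$ each, so $\Pr_P[Q(0)=1,\ Q(x)=0]\ge1-2\varepsilon$.

**Step 2: average.** By Theorem A, $\mathbf 1_{Q(0)=1}\Lambda(Q)\le34d$ for every $P$. Moreover $\Lambda(Q)=\sum_{x\ne0}\mathbf 1_{Q(x)=0}\int_0^{1/2}\mu_p(x)\frac{dp}p$ is a fixed nonnegative combination of finitely many indicators. Taking expectations and using Step 1,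
$$34d\ge(1-2\varepsilon)\int_0^{1/2}\bigl(1-(1-p)^n\bigr)\frac{dp}p .\tag{4}$$

**Step 3: evaluate.** Since $\frac{1-(1-p)^n}p=\sum_{k=0}^{n-1}(1-p)^k$, the integral is $\sum_{k=1}^n\frac{1-2^{-k}}k\ge\sum_{k=1}^n\frac1k-\ln2\ge\ln(n+1)-\ln2=\ln\frac{n+1}2$.

**Step 4: $d\ge1$.** A random constant would have to equal $0$, and also $1$, with probability at least $1-\varepsilon>\frac12$ each, which is impossible. $\square$

More generally, if $\Lambda(Q)\le C$ for all $Q$ in some class, then (4) with $34d$ replaced by $C$ holds for probabilistic polynomials supported on that class. We use this twice below.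

## 4. A zero seldom has a nonzero neighbor

The basic input about low degree concerns the uniform measure on a cube: few edges of the cube lead from the zero set of $Q$ to its complement.

**Lemma 1.** Let $Q$ have degree $\le d$ in $m\ge1$ Boolean variables. For uniform $x\in\{0,1\}^m$ and uniform $i\in[m]$, with $x^{(i)}$ denoting $x$ with bit $i$ flipped,
$$\Pr[Q(x)=0\ne Q(x^{(i)})]\le d\sqrt{2/m}.$$

For example, if $m$ is even and $Q=\sum_i x_i-\frac m2$, every flip of a zero gives a nonzero, so the probability is $\binom m{m/2}2^{-m}$, and the order $m^{-1/2}$ is correct for $d=1$.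

The proof is linear algebra on the space of functions $\{0,1\}^m\to\mathbb C$ with its standard Hermitian inner product $\langle f,g\rangle=\sum_xf(x)\overline{g(x)}$. Recall the characters $\chi_S(x)=\prod_{i\in S}(1-2x_i)$, $S\subseteq[m]$: they are orthogonal, each of squared norm $2^m$. The span $L_{\le k}$ of those with $|S|\le k$ is exactly the space of functions given by polynomials of degree $\le k$. Let $L_{>k}=L_{\le k}^\perp$. Let $Z=\{Q=0\}$, $E=\{Q\ne0\}$, and let $V_Z,V_E$ be the spaces of functions supported on $Z$, $E$, so $V_E^\perp=V_Z$.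

**Proof.**

**Step 1: show that $V_Z$ is almost a sum of a low-frequency part and a high-frequency part.** Fix $k\ge0$. Multiplication by $Q$ maps $L_{\le k}$ into $V_E\cap L_{\le k+d}$, and its kernel consists of the $f\in L_{\le k}$ supported on $Z$. With $V_1=V_Z\cap L_{\le k}$ we get
$$\dim(V_E\cap L_{\le k+d})\ge\dim L_{\le k}-\dim V_1 .$$
On the other hand $(V_E\cap L_{\le k+d})^\perp=V_Z+L_{>k+d}$. With $V_2=V_Z\cap L_{>k+d}$,
$$\dim(V_E\cap L_{\le k+d})=2^m-|Z|-\dim L_{>k+d}+\dim V_2=\dim L_{\le k+d}-|Z|+\dim V_2 .$$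
Comparing,
$$\dim V_1+\dim V_2\ge|Z|-\rho,\qquad \rho=\sum_{j=k+1}^{k+d}\binom mj\le d\binom m{\lfloor m/2\rfloor}.$$
Since $V_1\perp V_2$, the space $V_1\oplus V_2$ has codimension at most $\rho$ in $V_Z$.

**Step 2: build an operator that detects the failure of the splitting.** Let $U\chi_S=u(|S|)\chi_S$ with $u(j)=1$ for $j\le k$ and $u(j)=-1$ for $j>k$. Let $\Pi$ be the orthogonal projection onto $V_Z$, and $\Gamma=(I-\Pi)U\Pi$. Then $\Gamma$ vanishes on $V_Z^\perp$. On $V_1$ we have $U=1$, and on $V_2$ we have $U=-1$. In both cases $U$ keeps the vector in $V_Z$, and $I-\Pi$ kills it. So $\mathrm{rank}\,\Gamma\le\rho$. As $U$ is unitary, $\|\Gamma\|\le1$. All singular values are at most $1$ and at most $\rho$ of them are nonzero, so $\|\Gamma\|_{HS}^2\le\rho$.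

**Step 3: read off matrix entries on edges.** In the orthonormal basis of point masses, $\Gamma$ has the entry $U_{x,y}$ for $x\in E$, $y\in Z$, and $0$ elsewhere. Since $\delta_y=2^{-m}\sum_S\chi_S(y)\chi_S$, we have $U_{x,y}=2^{-m}\sum_Su(|S|)\chi_S(x)\chi_S(y)$. If $y=x^{(i)}$, then $\chi_S(x)\chi_S(y)$ is $-1$ for $i\in S$ and $1$ otherwise. Pairing $S\not\ni i$ with $S\cup\{i\}$,
$$U_{x,y}=2^{-m}\sum_{S\not\ni i}\bigl(u(|S|)-u(|S|+1)\bigr)=2^{1-m}\binom{m-1}k,$$
because the bracket is $2$ for $|S|=k$ and $0$ otherwise.

**Step 4: choose $k$ and count edges.** Take $k=\lfloor(m-1)/2\rfloor$ and $\beta=\binom{m-1}k$, the largest binomial coefficient of order $m-1$. Let $B$ be the number of pairs $(x,i)$ with $x\in Z$, $x^{(i)}\in E$. These pairs give different entries of $\Gamma$, and by Pascal's rule $\binom m{\lfloor m/2\rfloor}\le2\beta$, so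
$$4^{1-m}\beta^2B\le\|\Gamma\|_{HS}^2\le\rho\le2d\beta,\qquad\text{hence}\qquad B\le2d\,4^{m-1}/\beta .$$

**Step 5: bound $\beta$ from below by $2^{m-1}/\sqrt{2m}$.** First, $\binom{2l}l\ge4^l/(2\sqrt l)$ for $l\ge1$. Equality holds at $l=1$. Going from $l$ to $l+1$, the left side is multiplied by $4\frac{2l+1}{2l+2}$ and the right side by $4\sqrt{l/(l+1)}$, and $(2l+1)^2\ge4l(l+1)$. Now if $m-1=2l\ge2$, then $\beta=\binom{2l}l\ge2^{m-1}/\sqrt{2(m-1)}$. If $m-1=2l+1$, then $\beta=\frac12\binom{2l+2}{l+1}\ge\frac12\cdot\frac{2^m}{2\sqrt{m/2}}=2^{m-1}/\sqrt{2m}$. If $m=1$, then $\beta=1$.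

Therefore $B\le d\sqrt{2m}\,2^m$, and dividing by the number $m2^m$ of pairs $(x,i)$ gives the lemma. $\square$

**Degree one, completely.** Lemma 1 already settles $d=1$. Let $Q=c-\sum_{i\in A}a_ix_i$ with $c\ne0$ and all $a_i\ne0$, $|A|=m\ge1$. Sample $x\sim\mu_{s/2}$ in two stages: first $W\sim\mu_s$, then $x$ uniform in $\{0,1\}^W$. Let $K=|W\cap A|$. If $K=0$, then $Q(x)=c\ne0$. If $K=k\ge1$, every flip of a coordinate in $W\cap A$ changes the value of $Q$, so Lemma 1 in these $k$ variables gives $\Pr[Q(x)=0]\le\sqrt{2/k}$. Substituting $p=s/2$ and using (3) for the binomial variable $K$,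
$$\Lambda(Q)\le\sum_{k\ge1}\min\{1,\sqrt{2/k}\}\int_0^1\Pr[K=k]\frac{ds}s\le1+\frac12+\sqrt2\sum_{k\ge3}k^{-3/2}\le\frac32+\sqrt2\int_2^\infty t^{-3/2}dt=\frac72 .$$
With (4), degree $1$ and error $\frac13$ require $\frac13\ln\frac{n+1}2\le\frac72$, that is $n+1\le2e^{10.5}<10^5$. So degree $1$ fails for $n\ge10^5$.

In degree $2$ and higher, a zero need not be sensitive: $Q=(1-x_1)(1-x_2-x_3)$ vanishes on the whole face $x_1=1$. There Lemma 1 says nothing. But if $Q$ vanishes on an entire subcube around $x$, then so do its discrete derivatives in the directions of that subcube, and these have smaller degree. So there is a dichotomy, sensitive zeros against zeros of a derivative, and it suggests induction on the degree.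

## 5. Re-randomizing a sparse set of coordinates

We first pass from flipping one coordinate to changing a random set $T$ arbitrarily.

**Lemma 2.** Let $Q$ be a polynomial on $\{0,1\}^W$ of degree $\le D$ and $\tau\in(0,1]$. Let $x\in\{0,1\}^W$ be uniform, $T\sim\mu_\tau$ on $W$, $y\in\{0,1\}^T$ uniform, all independent, and $x'=(x\setminus T)\cup y$. Then $\Pr[Q(x)=0\ne Q(x')]\le D\sqrt{2\tau}$.

**Proof.** The plan is to group the coordinates into about $2/\tau$ random blocks, so that a flip of a whole block is a flip of one bit of a smaller cube.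

Given $x$, a coordinate is flipped when it lies in $T$ and its new bit differs, so the set of flipped coordinates has law $\mu_{\tau/2}$ and is independent of $x$. Let $m=\lfloor2/\tau\rfloor$. As $2/\tau\ge2$, we have $m\ge1/\tau$, and also $m\tau/2\le1$. Independently give each $i\in W$ a label $b(i)$, equal to each of $1,\dots,m$ with probability $\tau/2$ and to $0$ otherwise. Let $a\in\{0,1\}^W$ be uniform and independent of the labels. For $\xi\in\{0,1\}^m$, with $\xi_0=0$, consider the point with coordinates $a_i\oplus\xi_{b(i)}$, the "$\xi$-point". Each coordinate is $a_i$ or $a_i+(1-2a_i)\xi_{b(i)}$, which is affine in $\xi$. So $Q$ at the $\xi$-point is a polynomial of degree $\le D$ in $\xi$.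

For fixed $a,b$ and uniform $\xi$ and $h\in[m]$, Lemma 1 says that $Q$ vanishes at the $\xi$-point but not at the $\xi^{(h)}$-point with probability at most $D\sqrt{2/m}\le D\sqrt{2\tau}$. Now average over $a,b$. Because $a$ is uniform, the $\xi$-point is uniform and independent of $(b,h)$. The two points differ exactly on $b^{-1}(h)$, which has law $\mu_{\tau/2}$. So the pair of points has the law of $(x,x')$. $\square$

Recall the standard fact used next: *a nonzero multilinear $g$ of degree $\le D$ on $\{0,1\}^T$ is nonzero at a uniform point with probability at least $2^{-D}$.* Indeed, let $x_M=\prod_{i\in M}x_i$ be a monomial of maximal degree in $g$. However we fix the variables outside $M$, the coefficient of $x_M$ is unchanged, since no larger monomial contains $x_M$. So the restriction to $\{0,1\}^M$ is not identically zero, hence nonzero at one of at most $2^D$ points.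

**Lemma 3.** In the setting of Lemma 2, let $N(T)$ be the event that $Q(x)=0$ and $Q((x\setminus T)\cup v)\ne0$ for some $v\subseteq T$. Then $\Pr[N(T)]\le2^DD\sqrt{2\tau}$. Moreover $T\subseteq T'$ implies $N(T)\subseteq N(T')$.

For example, let $Q=1-x_1-x_2$ and $x=\{1\}$. Then $N(\{2\})$ occurs, because $Q(\{1,2\})=-1$, and $N(\emptyset)$ does not.

**Proof.** Condition on $T$ and $x\setminus T$, and let $g(v)=Q((x\setminus T)\cup v)$ on $\{0,1\}^T$. If $g\equiv0$, $N(T)$ does not occur. If $g\not\equiv0$, then $N(T)$ is the event $g(x\cap T)=0$. The event $Q(x)=0\ne Q(x')$ is $g(x\cap T)=0\ne g(y)$, where $y$ is uniform and independent of $x\cap T$, and $\Pr[g(y)\ne0]\ge2^{-D}$. So $2^{-D}\Pr[N(T)]\le\Pr[Q(x)=0\ne Q(x')]$, and Lemma 2 applies. For monotonicity, $(x\setminus T)\cup v=(x\setminus T')\cup v'$ with $v'=v\cup(x\cap(T'\setminus T))\subseteq T'$. $\square$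

## 6. A growing set of live variables, and a quadratic bound

Fix $Q=\sum_Ac_Ax_A$ of degree $d\ge1$ with $Q(0)=c_\emptyset\ne0$, where $x_A=\prod_{i\in A}x_i$. For $W\subseteq[n]$ let $Q|_W=\sum_{A\subseteq W}c_Ax_A$, which is $Q$ with the variables outside $W$ set to $0$. Its degree is nondecreasing in $W$.

**Definition (growth process).** Let $U_1,\dots,U_n$ be i.i.d. uniform on $[0,1]$ and $\eta_1,\dots,\eta_n$ independent fair bits. For $s\in[0,1]$ put $W_s=\{i:U_i\le s\}$ and $x_s=\{i\in W_s:\eta_i=1\}$.

So $W_s\sim\mu_s$, $x_s\sim\mu_{s/2}$, and given $W_s$ the point $x_s$ is uniform in $\{0,1\}^{W_s}$. For $\sigma\le s$, given $W_s$, the set $W_\sigma$ is a random subset of $W_s$ with independent inclusion probability $\sigma/s$, independent of $x_s$. This is exactly the setting of Lemma 3. With $p=s/2$,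
$$\Lambda(Q)=\int_0^1\Pr[Q(x_s)=0]\frac{ds}s .\tag{5}$$

**Thresholds.** For $1\le e\le d$ let $f_e(s)=\Pr[\deg Q|_{W_s}\ge e]$. This is a polynomial in $s$, nondecreasing, with $f_e(0)=0$ and $f_e(1)=1$. Let $s_e=\min\{s:f_e(s)\ge\frac12\}$. Then $f_e(s_e)=\frac12$, and $0<s_1\le\dots\le s_d\le1$.

**Lemma 4.** (a) $f_e(s)\le2s/s_e$ for $0<s\le1$. (b) If $g\ge1$ is an integer and $gs_e\le1$, then $1-f_e(gs_e)\le2^{-g}$.

**Proof.** Let $gs\le1$. A union of $g$ independent copies of $W_s$ has law $\mu_{s'}$ with $s'=1-(1-s)^g\le gs$. If $Q$ restricted to the union has degree below $e$, so does its restriction to each copy. Hence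
$$1-f_e(gs)\le1-f_e(s')\le(1-f_e(s))^g.\tag{6}$$
Part (b) is (6) at $s=s_e$. For (a), if $s\ge s_e/2$ the bound is at least $1$. Otherwise let $g=\lfloor s_e/s\rfloor\ge2$. Then $gs\le s_e$, so by (6) $(1-f_e(s))^g\ge1-f_e(s_e)=\frac12$, and $f_e(s)\le1-2^{-1/g}\le\frac{\ln2}g$. Since $\lfloor u\rfloor\ge\frac23u$ for $u\ge2$, we have $g\ge\frac23\,s_e/s$, and the bound is at most $\frac32\ln2\cdot\frac s{s_e}\le\frac{2s}{s_e}$. $\square$

**Stopping and differentiating.** Fix $e\in[d]$. Let $\theta=\min\{s:\deg Q|_{W_s}\ge e\}\le1$ and $T=W_\theta$. For each possible value of $T$ fix a monomial $x_M$, $M=M(T)\subseteq T$, of maximal degree in $Q|_T$. So $|M|\ge e$ and $c_M\ne0$. Let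
$$R_T=\sum_{A\supseteq M}c_Ax_{A\setminus M}$$
be the discrete derivative of $Q$ in the directions $M$. For example, if $Q=1-x_1-x_2+x_1x_3$ and $T=M=\{1\}$, then $R_T=-1+x_3$, which is $Q$ at $x_1=1$ minus $Q$ at $x_1=0$. Write $\psi_R(p)=\Pr_{\mu_p}[R=0]$ and $p'_s=\frac{s-\theta}{2(1-\theta)}$ for $s>\theta$. For $T\subseteq W_s$ let $N_s(T)$ be the event of Lemma 3 for $Q|_{W_s}$ and $x_s$: $Q(x_s)=0$ and $Q((x_s\setminus T)\cup v)\ne0$ for some $v\subseteq T$.

**Lemma 5.** With $e\in[d]$ fixed as above:

1. $R_T(0)\ne0$ and $\deg R_T\le d-e$.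
2. For $0<\sigma<s\le1$,
$$\Pr[Q(x_s)=0]\le\bigl(1-f_e(\sigma)\bigr)+\Pr[N_s(W_\sigma)]+\mathbb E\bigl[\mathbf 1_{\theta<s}\,\psi_{R_T}(p'_s)\bigr].\tag{7}$$
3. $\displaystyle\int_0^1\mathbb E\bigl[\mathbf 1_{\theta<s}\,\psi_{R_T}(p'_s)\bigr]\frac{ds}s\le\mathbb E[\Lambda(R_T)]$.

**Proof.** Part 1 is clear: $R_T(0)=c_M$, and each $A\setminus M$ with $c_A\ne0$ has size at most $d-e$.

**Step 1: vanishing on a subcube passes to the derivative.** For every $z\in\{0,1\}^n$,
$$R_T(z)=\sum_{v\subseteq M}(-1)^{|M\setminus v|}Q((z\setminus M)\cup v).\tag{8}$$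
Indeed the monomial $x_A$ contributes to the right side only if $A\setminus M\subseteq z$, and then with coefficient $c_A\sum_{A\cap M\subseteq v\subseteq M}(-1)^{|M\setminus v|}$. This is $c_A$ if $A\supseteq M$ and $0$ otherwise. Every point $(z\setminus M)\cup v$ in (8) has the form $(z\setminus T)\cup v'$ with $v'\subseteq T$. Therefore
$$Q((z\setminus T)\cup v')=0\ \text{ for all }v'\subseteq T\quad\Longrightarrow\quad R_T(z)=0,\tag{9}$$
and the hypothesis of (9) depends only on $z\setminus T$.

**Step 2: find the law of what is outside $T$.** Almost surely the $U_i$ are distinct and lie in $(0,1)$. Let $T_0$ be a possible value of $T$; it is nonempty because $e\ge1$. The event $W_\theta=T_0$ says two things. First, $U_i>\max_{j\in T_0}U_j$ for all $i\notin T_0$. Second, the growing sets formed from $(U_j)_{j\in T_0}$ alone reach degree $\ge e$ for the first time when the last element of $T_0$ arrives. On this event $\theta=\max_{j\in T_0}U_j$. So given $T$ and $\theta$, the $U_i$ with $i\notin T$ are i.i.d. uniform on $(\theta,1]$. The $\eta_i$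 remain independent fair bits. Hence for $s>\theta$, given $T,\theta$, the set $x_s\setminus T$ has law $\mu_{p'}$ on $[n]\setminus T$ with $p'=\frac12\cdot\frac{s-\theta}{1-\theta}=p'_s$.

**Step 3: bound the probability of vanishing on the subcube.** Adjoin to $x_s\setminus T$ an independent $\mu_{p'}$ sample on $T$, to get $z\sim\mu_{p'}$ on $[n]$. By (9), for $s>\theta$,
$$\Pr\bigl[Q((x_s\setminus T)\cup v)=0\ \ \forall v\subseteq T\,\big|\,T,\theta\bigr]\le\psi_{R_T}(p'_s).\tag{10}$$

**Step 4: split the event $Q(x_s)=0$.** Suppose $Q(x_s)=0$, $\theta\le\sigma$, and $N_s(W_\sigma)$ does not occur. Then $T\subseteq W_\sigma\subseteq W_s$, so by the monotonicity in Lemma 3, $N_s(T)$ does not occur. As $Q(x_s)=0$, this means that $Q((x_s\setminus T)\cup v)=0$ for all $v\subseteq T$. Also $\theta<s$, so (10) bounds the probability of this case by the last term of (7). Finally $\theta\le\sigma$ holds exactly when $\deg Q|_{W_\sigma}\ge e$, so $\Pr[\theta>\sigma]=1-f_e(\sigma)$. This is part 2.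

**Step 5: change variables.** For fixed $\theta$, $\frac{ds}s\le\frac{ds}{s-\theta}=\frac{dp'}{p'}$, and $p'$ runs over $(0,\frac12]$ as $s$ runs over $(\theta,1]$. So $\int_\theta^1\psi_{R_T}(p'_s)\frac{ds}s\le\Lambda(R_T)$. Take expectations. $\square$

Two estimates will be used for any choice of $e$. Let $s=s_e2^b\le1$ with $b\ge16$, and $\sigma=s_e2^{b/4}$. Since $2^{b/4}\ge b$ for $b\ge16$ (equality at $16$, and then the left side has the larger derivative), Lemma 4(b) with $g=\lfloor2^{b/4}\rfloor\ge b-1$ gives
$$1-f_e(\sigma)\le2^{-g}\le2^{1-b}.\tag{11}$$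
Given $W_s$, with $D=\deg Q|_{W_s}$, Lemma 3 with $\tau=\sigma/s=2^{-3b/4}$ gives
$$\Pr[N_s(W_\sigma)\mid W_s]\le\min\bigl\{1,\ 2^DD\sqrt2\cdot2^{-3b/8}\bigr\}.\tag{12}$$
Moreover, with $\alpha=\frac{\ln2}4$ we have $\int_{16}^\infty b2^{-b/4}db=\frac1{16}\bigl(\frac{16}\alpha+\frac1{\alpha^2}\bigr)<7.86$, and $\int_{16}^\infty2^{2-b}db<10^{-4}$. As $7.86\cdot\frac{\sqrt2}8<1.39$,
$$\ln2\int_{16}^\infty\Bigl(2^{2-b}+\tfrac{\sqrt2}8\,b\,2^{-b/4}\Bigr)db<1.4\ln2<1.\tag{13}$$

**The natural induction, and where it loses.** The obvious choice is $e=1$: stop as soon as any nonconstant monomial is present, differentiate, and lose at least one degree. Let $L_d$ be the supremum of $\Lambda$ over all polynomials of degree $\le d$, in any number of variables, with $Q(0)\ne0$. So $L_0=0$. For $Q$ of degree $d$, split (5) as follows.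

* For $s<s_1$, $Q(x_s)=0$ forces $\deg Q|_{W_s}\ge1$, so by Lemma 4(a) the contribution is at most $\int_0^{s_1}\frac{2s}{s_1}\frac{ds}s=2$.
* For $s=s_12^b$ with $0\le b\le16d$, bound the probability by $1$. The contribution is at most $16d\ln2$.
* For $b\ge16d$, use (7) with $\sigma=s_12^{b/4}$. In (12) we have $D\le d\le b/16$, so the first two terms of (7) are at most $2^{1-b}+\frac{\sqrt2}{16}b\,2^{b/16-3b/8}$, which is below the integrand in (13). Since $\frac{ds}s=\ln2\,db$, they contribute at most $1$, and the third term contributes at most $L_{d-1}$.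

By induction $L_d$ is finite, with $L_d\le L_{d-1}+3+16d\ln2$. Hence $L_d\le3d+8\ln2\cdot d(d+1)\le15d^2$. By (4) this gives $15d^2\ge(1-2\varepsilon)\ln\frac{n+1}2$, that is, $d_\varepsilon(n)=\Omega(\sqrt{\log n})$ for fixed $\varepsilon<\frac12$.

The loss is in the second range. Estimate (12) contains $2^D$, where $D$ is the degree of $Q$ on the *current* live set $W_s$, and $D$ may be close to $d$ soon after $s_1$. Then (12) gives nothing until $b$ is of order $d$. We pay order $d$ dyadic scales and gain one degree.

This really happens. Let $Q=\sum_{j=0}^d(-1)^je_j(x)$ with $e_j$ the elementary symmetric polynomials and $n\ge d\ge2$. Then $\deg Q|_W=\min(d,|W|)$. So $(1-s_1)^n=\frac12$, and $s_1=1-2^{-1/n}\ge\frac1{2n}$ by concavity of $u\mapsto1-2^{-u}$ on $[0,1]$. If $4d\le n$, Chebyshev's inequality at $s=4d/n$ gives $\Pr[|W_s|<d]\le\frac{4d}{9d^2}<\frac12$, so $s_d\le4d/n$. If $4d>n$, use $s_d\le1$. In both cases $s_d\le8d\,s_1$: the full degree appears within $\log(8d)$ dyadic scales, whereas $2^dd\sqrt2\cdot2^{-3b/8}\ge1$ for all $b\le8d/3$.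 But in this example we stopped too early. Had we stopped at degree $e=d$, only $\log(8d)$ scales after $s_1$, the derivative would be a constant, and a payment of order $d$ scales would have bought $d$ degrees. So the stopping degree should be adapted to $Q$.

## 7. Stopping at the last early degree

We want a stopping degree $e^*$ such that the total number of dyadic scales paid is $O(e^*)$. This asks for two things: $s_{e^*}$ should not be much larger than $s_1$, at most $O(e^*)$ scales later, and beyond $s_{e^*}$ the degree of $Q|_{W_s}$ should grow slowly with $\log s$, so that $2^D$ in (12) is beaten by $2^{-3b/8}$. Comparing the thresholds with a line in the logarithmic scale gives both at once.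

**Proof of Theorem A, upper bound.** We use induction on $d=\deg Q$, for all numbers of variables together. If $d=0$, $Q$ is a nonzero constant and $\Lambda(Q)=0$. Let $d\ge1$, and suppose the bound holds for all smaller degrees.

**Step 1: choose the stopping degree.** Let
$$e^*=\max\{e\in[d]:\ s_e\le s_12^{32(e-1)}\},\qquad s^*=s_{e^*}.$$
The set contains $e=1$. Then
$$s^*\le s_12^{32(e^*-1)},\qquad s_e>s_12^{32(e-1)}\quad\text{for }e^*<e\le d.\tag{14}$$
In the symmetric example above, $s_d\le8d\,s_1\le2^{32(d-1)}s_1$, so $e^*=d$. At the other extreme let $Q=\prod_{j\le d}(1-\sum_{i\in S_j}x_i)$ with disjoint blocks of sizes $2^{64j}$. The degree of $Q|_W$ is the number of blocks met by $W$. At $s=2^{-64d}$ the largest block is met with probability $1-(1-s)^{1/s}\ge1-\frac1e>\frac12$, so $s_1\le2^{-64d}$. Degree $\ge e$ requires meeting one of the blocks $1,\dots,d-e+1$, which has probability at most $2s\cdot2^{64(d-e+1)}$, so $s_e\ge2^{-64(d-e+1)-2}$. Thus $s_e/s_1\ge2^{64(e-1)-2}>2^{32(e-1)}$ for $e\ge2$, and $e^*=1$.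

From now on apply Section 6 with $e=e^*$, so $\theta$, $T$, $R_T$ refer to $e^*$. We split (5) into three ranges.

**Step 2: before anything is live, $s<s_1$.** As before, $Q(x_s)=0$ forces $\deg Q|_{W_s}\ge1$, since otherwise $Q|_{W_s}\equiv Q(0)\ne0$. By Lemma 4(a), the contribution is at most $\int_0^{s_1}\frac{2s}{s_1}\frac{ds}s=2$.

**Step 3: the scales we pay for, $s_1\le s\le\min(1,s^*2^{16e^*})$.** Bound the probability by $1$. By (14) the contribution is at most
$$\ln\frac{s^*2^{16e^*}}{s_1}\le\ln2\,\bigl(32(e^*-1)+16e^*\bigr).$$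

**Step 4: the first two terms of (7) beyond that, $s=s^*2^b\le1$ with $b\ge16e^*$.** If $s^*2^{16e^*}>1$ there is nothing to do here. Otherwise put $\sigma=s^*2^{b/4}<s$. As $b\ge16$, (11) bounds the first term of (7) by $2^{1-b}$.

For the second term we must show that $D=\deg Q|_{W_s}$ is small with high probability. Let $j=\lceil b/16\rceil-1$, so $0\le j\le b/16$. If $e^*+j+1\le d$, then Lemma 4(a) and (14), used for the index $e^*+j+1>e^*$, give
$$\Pr[D\ge e^*+j+1]\le\frac{2s}{s_{e^*+j+1}}\le2\cdot\frac{s_12^{32(e^*-1)+b}}{s_12^{32(e^*+j)}}=2^{1+b-32(j+1)}\le2^{1-b},$$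
because $32(j+1)=32\lceil b/16\rceil\ge2b$. If $e^*+j+1>d$, this probability is $0$. In the remaining case $D\le e^*+j\le\frac b{16}+\frac b{16}=\frac b8$, and (12) is at most
$$2^{b/8}\cdot\tfrac b8\sqrt2\cdot2^{-3b/8}=\tfrac{\sqrt2}8\,b\,2^{-b/4}.$$
So the first two terms of (7) together are at most $2^{1-b}+2^{1-b}+\frac{\sqrt2}8b\,2^{-b/4}$. Since $\frac{ds}s=\ln2\,db$ and $b\ge16e^*\ge16$, (13) shows that they contribute less than $1$ to $\Lambda(Q)$.

**Step 5: the third term of (7), by induction.** By Lemma 5(3), its contribution is at most $\mathbb E[\Lambda(R_T)]$. By Lemma 5(1), $R_T(0)\ne0$ and $\deg R_T\le d-e^*<d$, so the induction hypothesis bounds this by $34(d-e^*)$.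

**Step 6: add up.**
$$\Lambda(Q)\le2+\ln2\,(48e^*-32)+1+34(d-e^*)\le34e^*+34(d-e^*)=34d,$$
since $48\ln2<33.3$ and $3-32\ln2<0$. $\square$

With Section 3 this proves part 1 of Theorem B over $\mathbb R$.

## 8. Integral domains of characteristic 0, and one hard distribution

**Lower bound over a domain.** Let $R$ be an integral domain of characteristic $0$. In Section 3, Theorem A was applied to one polynomial $Q$ at a time. The finitely many coefficients of such a $Q\in R[x_1,\dots,x_n]$ generate, inside the fraction field of $R$, a finitely generated extension of $\mathbb Q$. Such a field embeds in $\mathbb C$. Applying the embedding to the coefficients preserves the degree of $Q$ and the set of points of $\{0,1\}^n$ where $Q$ vanishes, hence also the condition $Q(0)\ne0$ and the number $\Lambda(Q)$. So $\Lambda(Q)\le34\deg Q$ over $R$. The derivation of part 1, including $d\ge1$ (which only needs $0\ne1$), is then unchanged. The upper bounds hold over any commutative ring by Section 2, so all of Theorem B holds over $R$. $\blacksquare$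

**Remark (a distributional form).** In NOR form a single input distribution already forces the logarithm. Let $n\ge3$. With probability $\frac12$ take the point $0$, and otherwise $x\sim\mu_p$ with $p$ log-uniform in $[\frac1n,\frac12]$. Consider a fixed $Q$ of degree $\le d$. If $Q(0)\ne1$, it is correct with probability at most $\frac12$. If $Q(0)=1$, its success probability is at most $\frac12+\frac12\bigl(\Pr[x=0]+\Pr[Q(x)=0]\bigr)$, where $x$ is drawn in the second way. By Theorem A, $\Pr[Q(x)=0]\le34d/\ln\frac n2$. Moreover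
$$\Pr[x=0]\le\frac1{\ln(n/2)}\int_{1/n}^{1/2}e^{-pn}\frac{dp}p\le\frac1{\ln(n/2)}\int_1^\infty e^{-t}\frac{dt}t\le\frac{1}{e\ln(n/2)}.$$
So success probability $1-\varepsilon$ with $\varepsilon<\frac12$ on this one distribution requires $34d+\frac1e\ge(1-2\varepsilon)\ln\frac n2$.
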